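\title{Non-structural subtype entailment is decidable}

\begin{abstract}
We consider trees built from a least element $\bot$, a greatest element $\top$ and one monotone constructor $f$ of arity $n\ge 1$, and finite systems of inequalities between terms over these symbols. We prove that it is decidable whether such a system entails an inequality $x\le y$ between two variables, for finite, regular and possibly infinite trees, and that the problem lies in co-N2EXPTIME. Non-entailment is reduced to the existence of a word that avoids four kinds of clashes. One of them compares a suffix of the word with earlier factors and is not a regular condition. We show that two positions compared in this way always carry different states of a fixed finite automaton. Chains of borders therefore have bounded length, and a simultaneous deletion of repeated factors bounds the length of a shortest witness.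
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Fix an integer $n\ge1$ and the signature $\{\bot,f,\top\}$, where $\bot$ and $\top$ are constants and $f$ is a function symbol of arity $n$. Write $[n]=\{1,\dots,n\}$, let $[n]^*$ be the set of finite words over $[n]$, and let $\varepsilon$ be the empty word. A \emph{tree} is a nonempty prefix-closed set $D\subseteq[n]^*$, its \emph{domain}, together with a labeling of $D$ by $\bot,f,\top$ that respects arities: if $\pi\in D$ is labeled $f$, then $\pi1,\dots,\pi n\in D$, and if $\pi$ is labeled $\bot$ or $\top$, then no $\pi a$ is in $D$. The elements of $D$ are the \emph{paths} of the tree, and $t|_\pi$ is the subtree of $t$ at the path $\pi$. A tree is \emph{finite} if its domain is finite and \emph{regular} if it has finitely many distinct subtrees. We speak of \emph{arbitrary} trees when no restriction is imposed, so that the trees may be infinite.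

The \emph{non-structural subtype order} $\le$ is the greatest relation on trees such that $t\le t'$ implies one of the following:
\begin{itemize}
\item $t=\bot$;
\item $t'=\top$;
\item $t=f(t_1,\dots,t_n)$, $t'=f(t'_1,\dots,t'_n)$ and $t_i\le t'_i$ for all $i$.
\end{itemize}
Order the labels by $\bot<f<\top$. An equivalent description, proved in Lemma~\ref{lem:order}, is that
\begin{equation}\label{eq:path}
t\le t'\iff
\begin{array}{l}\text{at every path $\pi$ common to $t$ and $t'$,}\\ \text{the label of $t$ is at most the label of $t'$.}\end{array}
\end{equation}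
All proper prefixes of a common path are labeled $f$ in both trees. Comparable trees need not have the same shape: $\bot\le f(\bot,\top)\le f(f(\bot,\bot),\top)\le\top$ for $n=2$.

A \emph{constraint} $\varphi$ is a finite conjunction of inequalities $t\le t'$ between finite terms over $\{\bot,f,\top\}$ and variables. A \emph{solution} assigns trees to the variables so that every conjunct holds. The constraint \emph{entails} $x\le y$, written $\varphi\models x\le y$, if every solution satisfies $x\le y$. \emph{Non-structural subtype entailment} (NSSE) is the problem of deciding, given $\varphi$ and two variables $x,y$, whether $\varphi\models x\le y$. It has three variants, in which the variables range over finite, regular or arbitrary trees. We write $\models_{\mathrm{fin}}$ for the first and $\models$ for the last. The question of this paper is whether NSSE is decidable for $n\ge2$.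

Whether $\varphi$ has a solution at all is settled by a polynomial closure computation (Section~\ref{sec:sat}). Entailment is the next question that one can ask about such a system, namely which inequalities it implies, and it looks only slightly harder. By \eqref{eq:path}, $\varphi\not\models x\le y$ means that some solution has a wrong pair of labels at some path $\pi$, and for each single $\pi$ this is again a satisfiability question. The difficulty is the quantifier over $\pi$. One might guess that the paths $\pi$ that can occur form a regular language, which would decide the problem at once. Example~\ref{ex:nonregular} shows that they do not.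

The question is stated as open in \cite{thesis}. The following facts are known. NSSE is decidable for $n=1$. For $n\ge2$ all variants, over all such $n$ and the three kinds of trees, are equivalent with respect to decidability. NSSE can be expressed in the positive $\forall\exists^*$ fragment of the first-order theory of word equations with regular constraints over the alphabet $[n]$. This does not settle the question for $n\ge2$, because already the positive $\forall\exists^3$ fragment of a single word equation is undecidable over a finite alphabet with at least two letters (it is decidable if the alphabet is infinite or a singleton). We use none of these facts.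

\subsection{Results}

\begin{theorem}\label{thm:A}
For every $n\ge1$, NSSE over $\{\bot,f,\top\}$ is decidable over finite, over regular and over arbitrary trees. The variants over regular and over arbitrary trees coincide. Over finite trees, $\varphi\models_{\mathrm{fin}}x\le y$ holds if and only if $\varphi$ has no finite solution or $\varphi\models x\le y$ over arbitrary trees.
\end{theorem}

Recall that N2EXPTIME is the class of problems accepted by a nondeterministic Turing machine in time $2^{2^{p(N)}}$ on inputs of size $N$, for some polynomial $p$, and that co-N2EXPTIME consists of their complements. The flattened form of a constraint is defined in Section~\ref{sec:flat}; it has one variable for each subterm.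

\begin{theorem}\label{thm:B}
Let $v$ be the number of variables of the flattened constraint. Non-entailment can be decided nondeterministically by guessing a word of length $2^{2^{O(v)}}$ and checking it in time polynomial in that length, $2^v$ and the input size. So NSSE is in co-N2EXPTIME, for all $n\ge1$ and all three kinds of trees.
\end{theorem}

\subsection{A first example}

\begin{example}\label{ex:first}
Let $\varphi$ be $x\le f(y,\dots,y)\wedge f(x,\dots,x)\le y$. Take a solution with $x\not\le y$, write $x,y$ also for the values, and let $\pi$ be a common path at which the label of $x$ exceeds the label of $y$. Then $y$ has $\bot$ at $\pi$ or $x$ has $\top$ at $\pi$.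

Suppose $y$ has $\bot$ at $\pi$. Since $f(x,\dots,x)\le y$, the root of $y$ is not $\bot$. So $\pi=a\kappa$ for a letter $a$, the root of $y$ is $f$, and $x\le y|_a$. The tree $y|_a$ has $\bot$ at $\kappa$. If $\kappa$ is a prefix of $\pi=a\kappa$, then $x$ has $f$ at $\kappa$, which contradicts $x\le y|_a$. If instead $x$ has $\top$ at $\pi$, then $x\le f(y,\dots,y)$ gives $\pi=a\kappa$ and $x|_a\le y$; here $x|_a$ has $\top$ at $\kappa$, and $y$ has $f$ at $\kappa$ if $\kappa$ is a prefix of $\pi$, again a contradiction. So $\kappa$ is not a prefix of $a\kappa$, that is, $\pi$ is not a power of a single letter.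

For $n=1$ every path is such a power, and $\varphi\models x\le y$. For $n=2$ the path $\pi=12$ escapes the argument, and indeed
\[
x=f\bigl(f(\bot,f(\bot,\bot)),\bot\bigr),\qquad y=f\bigl(f(\top,\bot),\top\bigr)
\]
is a solution: $f(x,x)\le y$ because $x\le f(\top,\bot)$, and $x\le f(y,y)$ because $f(\bot,f(\bot,\bot))\le y$. At the path $12$ the labels of $x$ and $y$ are $f$ and $\bot$, so $x\not\le y$.
\end{example}

The example shows where the combinatorics of words enters. The constraint places a subtree of $x$ below a subtree of $y$ at a \emph{different} path. This excludes a candidate path $\pi$ exactly when a suffix $\kappa$ of $\pi$ is a prefix of a longer suffix $\mu\kappa$, that is, when $\pi$ ends periodically.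

\subsection{Outline of the proof}

Sections~\ref{sec:prelim} to~\ref{sec:witness} turn non-entailment into a condition on a word $\pi$. A finite automaton reads $\pi$ and records which variables bound the current subtree of $x$ from above and which bound the current subtree of $y$ from below. Three requirements on $\pi$ are read off from the states. The fourth forbids periodic endings as in Example~\ref{ex:first}, at pairs of positions selected by the states. One of the regular requirements says that $\pi$ leaves a prefix-closed regular set $S$, the set of paths at which $y$ has a lower bound with root $f$. We split $\pi=\beta\gamma$ at the point of exit. Section~\ref{sec:tail} treats the tail $\gamma$ and disposes of all cases but the one in which $\gamma$ is a fixed short word. That case is a statement about words, Theorem~\ref{thm:word}. Because $\beta$ leaves $S$ only at its last letter, two positions that are compared by the periodicity condition always carry different states. This bounds the length of chains of borders, and a deletion argument then bounds a shortest $\beta$ (Section~\ref{sec:word}).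 Section~\ref{sec:sharp} improves the count by one exponential, and Section~\ref{sec:final} assembles the proofs.

\medskip
\noindent\emph{Notation for words.} Letters are indexed from $0$: $\pi=\pi[0]\pi[1]\cdots\pi[m-1]$ with $m=|\pi|$, and $\pi_i=\pi[0]\cdots\pi[i-1]$ is the prefix of length $i$. A word is a prefix and a suffix of itself. For $\mu\ne\varepsilon$, $\mu^\omega=\mu\mu\mu\cdots$ is an infinite word. Intervals $[i,j]$ are intervals of integers.

\section{Flat constraints and spines}\label{sec:prelim}

\subsection{The order}

\begin{lemma}\label{lem:order}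
The equivalence \eqref{eq:path} holds, and $\le$ is a partial order.
\end{lemma}

\begin{proof}
Let $\preceq$ be the relation on the right of \eqref{eq:path}. If $t\preceq t'$, the root labels give $t=\bot$, or $t'=\top$, or both roots are $f$; in the last case $t|_i\preceq t'|_i$, because a common path $\pi$ of these subtrees gives the common path $i\pi$. So $\preceq$ satisfies the three clauses and is contained in $\le$. Conversely let $t\le t'$ and let $\pi$ be a common path. At each proper prefix of $\pi$ both labels are $f$, so only the third clause can apply there, and induction gives $t|_\pi\le t'|_\pi$. Each clause implies that the root label of $t|_\pi$ is at most that of $t'|_\pi$.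

Reflexivity follows from \eqref{eq:path}. If $t\le t'\le t$, the labels agree on common paths, and induction on the length of paths shows that the domains agree. For transitivity let $t\le s\le t'$ with $t\neq\bot$ and $t'\ne\top$. Then $s\ne\bot$, since $s=\bot$ forces $t=\bot$, and $s\neq\top$, since $s=\top$ forces $t'=\top$. So all three roots are $f$ and $t|_i\le s|_i\le t'|_i$. Thus the composite relation $\le\circ\le$ satisfies the clauses and is contained in $\le$.
\end{proof}

We use two consequences without comment: $f(t_1,\dots,t_n)\le f(t_1',\dots,t_n')$ holds if and only if $t_i\le t'_i$ for all $i$, and a tree that lies above one tree with root $f$ and below another has root $f$.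

\subsection{Flattening}\label{sec:flat}

A constraint is \emph{flat} if each conjunct has one of the forms
\[
z\le z',\qquad z\le f(z_1,\dots,z_n),\qquad f(z_1,\dots,z_n)\le z,\qquad z\le\bot,\qquad \top\le z
\]
with variables $z,z',z_i$. Given $\varphi,x,y$, add the conjuncts $x\le x$ and $y\le y$, and introduce a variable $z_t$ for each subterm $t$, with $z_t=t$ if $t$ is a variable. Replace each conjunct $t\le t'$ by $z_t\le z_{t'}$. For each subterm $t=f(t_1,\dots,t_n)$ add $z_t\le f(z_{t_1},\dots,z_{t_n})$ and $f(z_{t_1},\dots,z_{t_n})\le z_t$, and for the subterms $\bot$, $\top$ add $z_\bot\le\bot$ and $\top\le z_\top$. By antisymmetry the added conjuncts force $z_t$ to take the value of $t$. So the solutions of the \emph{flattened constraint} are exactly the extensions of solutions of $\varphi$ by these values, and the extension of a finite or regular solution is finite or regular. From now on $\varphi$ is flat and contains $x$ and $y$.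

\subsection{Spines}

To express ``the labels at $\pi$ are wrong'' by inequalities, we use the smallest tree with a prescribed label at $\pi$ and the largest such tree. Define finite trees by
\[
\begin{array}{lll}
L_\varepsilon=f(\bot,\dots,\bot),& L'_\varepsilon=\top,& L_{a\pi}=f(\bot,\dots,L_\pi,\dots,\bot),\\[2pt]
U_\varepsilon=\bot,& U'_\varepsilon=f(\top,\dots,\top),& U_{a\pi}=f(\top,\dots,U_\pi,\dots,\top),
\end{array}
\]
where $L_\pi$ and $U_\pi$ stand at place $a$, and $L'_\pi,U'_\pi$ satisfy the same recursions as $L_\pi,U_\pi$. The solution in Example~\ref{ex:first} is $x=L_{12}$, $y=U_{12}$.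

\begin{lemma}\label{lem:spines}
$t\not\le t'$ holds if and only if there is a word $\pi$ with $L_\pi\le t$ and $t'\le U_\pi$, or with $L'_\pi\le t$ and $t'\le U'_\pi$.
\end{lemma}

\begin{proof}
At the path $\pi$ the trees $L_\pi,U_\pi$ have labels $f,\bot$, and $L'_\pi,U'_\pi$ have labels $\top,f$. So $L_\pi\not\le U_\pi$ and $L'_\pi\not\le U'_\pi$, and transitivity gives the implication from right to left. Conversely, if $t\not\le t'$, there is a common path $\pi$ with label pair $(f,\bot)$, $(\top,\bot)$ or $(\top,f)$. Both trees have $f$ at the proper prefixes of $\pi$, and off the prefixes of $\pi$ the lower spines have only $\bot$ and the upper spines only $\top$. So \eqref{eq:path} gives the first alternative for the first two pairs and the second alternative for the third pair.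
\end{proof}

The second alternative is the mirror image of the first. Exchanging $\bot$ and $\top$ in all trees reverses $\le$, preserves finiteness and regularity, and maps $L'_\pi$ to $U_\pi$ and $U'_\pi$ to $L_\pi$. Let the \emph{dual} $\varphi^d$ arise from $\varphi$ by exchanging $\bot,\top$ and reversing every inequality. It is flat, it has the same variables, and its solutions are the mirror images of the solutions of $\varphi$. Hence $\varphi\wedge L'_\pi\le x\wedge y\le U'_\pi$ is solvable if and only if $\varphi^d\wedge L_\pi\le y\wedge x\le U_\pi$ is.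

\begin{definition}
A word $\pi$ is a \emph{witness} for $(\varphi,x,y)$ over a given kind of trees if $\varphi\wedge L_\pi\le x\wedge y\le U_\pi$ has a solution of that kind. Without qualification, the trees are arbitrary.
\end{definition}

Lemma~\ref{lem:spines} and duality give the following reduction.

\begin{corollary}\label{cor:dual}
Over each of the three kinds of trees, $\varphi$ fails to entail $x\le y$ if and only if $(\varphi,x,y)$ or $(\varphi^d,y,x)$ has a witness over that kind of trees.
\end{corollary}

\section{Satisfiability}\label{sec:sat}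

Let $\psi$ be a flat constraint over a finite set $W$ of variables. We need a criterion for solvability that is explicit enough to be evaluated later on a whole family of constraints. Let $\sqsubseteq$, the \emph{closure} of $\psi$, be the least reflexive and transitive relation on $W$ such that
\begin{itemize}
\item[(R1)] if $z\le z'$ is in $\psi$, then $z\sqsubseteq z'$;
\item[(R2)] if $f(r_1,\dots,r_n)\le s$ and $s'\le f(r'_1,\dots,r'_n)$ are in $\psi$ and $s\sqsubseteq s'$, then $r_i\sqsubseteq r'_i$ for all $i$.
\end{itemize}
A variable $s$ is \emph{$f$-lower} if some $f(\cdots)\le s$ is in $\psi$, \emph{$\top$-lower} if $\top\le s$ is in $\psi$, \emph{$f$-upper} if some $s\le f(\cdots)$ is in $\psi$, and \emph{$\bot$-upper} if $s\le\bot$ is in $\psi$. A \emph{clash} is a pair $s\sqsubseteq s'$ such that $s$ is $f$-lower and $s'$ is $\bot$-upper, or $s$ is $\top$-lower and $s'$ is $f$-upper or $\bot$-upper.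

Finite solutions face one more obstacle. The constraint $z\le f(z,\dots,z)\wedge f(z,\dots,z)\le z$ has no clash, and its only solution is the infinite tree labeled $f$ everywhere. To detect this, let the \emph{tight graph} of $\psi$ have as nodes the pairs $(s,s')$ with $s\sqsubseteq s'$, and an edge $(s,s')\to(z,z')$ with letter $a$ whenever $f(r_1,\dots,r_n)\le s$ and $s'\le f(r'_1,\dots,r'_n)$ are in $\psi$, $z\sqsubseteq r_a$ and $r'_a\sqsubseteq z'$. The target is a node by (R2). In the example $(z,z)$ carries a loop.

For $X\subseteq W$ and $a\in[n]$ put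
\begin{align*}
X^{\downarrow a}&=\{z:\ z\sqsubseteq r_a\text{ for some }f(r_1,\dots,r_n)\le s\text{ in }\psi\text{ with }s\in X\},\\
X^{\uparrow a}&=\{z:\ r'_a\sqsubseteq z\text{ for some }s\le f(r'_1,\dots,r'_n)\text{ in }\psi\text{ with }s\in X\}.
\end{align*}
Both operations are monotone in $X$. For $z\in W$ and words $\rho$ define
\[
B_z(\varepsilon)=\{s:s\sqsubseteq z\},\quad B_z(\rho a)=B_z(\rho)^{\downarrow a},\qquad A_z(\varepsilon)=\{s:z\sqsubseteq s\},\quad A_z(\rho a)=A_z(\rho)^{\uparrow a}.
\]
The set $B_z(\rho)$ is downward closed and $A_z(\rho)$ is upward closed under $\sqsubseteq$. They collect the variables that $\psi$ places \emph{below} and \emph{above} the subtree of $z$ at $\rho$. Induction on $|\rho|$ gives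
\begin{equation}\label{eq:key}
s\sqsubseteq s'\quad\text{for all }s\in B_z(\rho),\ s'\in A_z(\rho):
\end{equation}
for $\rho=\varepsilon$ this is transitivity, and the step from $\rho$ to $\rho a$ is (R2) followed by transitivity.

\begin{proposition}\label{prop:sat}
\begin{enumerate}
\item[(i)] $\psi$ has a solution if and only if it has a regular solution, if and only if it has no clash.
\item[(ii)] $\psi$ has a finite solution if and only if it has no clash and its tight graph has no cycle.
\end{enumerate}
Both conditions can be tested in time polynomial in the size of $\psi$.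
\end{proposition}

\begin{proof}
\emph{Necessity.} Let $\theta$ be a solution. Induction on the derivation of $s\sqsubseteq s'$ shows $\theta(s)\le\theta(s')$; for (R2), $f(\theta(r_1),\dots)\le\theta(s)\le\theta(s')\le f(\theta(r'_1),\dots)$ gives $\theta(r_i)\le\theta(r'_i)$. A clash would give $f(\cdots)\le\bot$, $\top\le f(\cdots)$ or $\top\le\bot$, so there is none.

Suppose the tight graph has a cycle through $(s_0,s'_0)$. Going around it forever gives nodes $(s_i,s'_i)$ and an infinite word $\sigma$ of edge letters. We claim that each $\sigma_i$ is a path of $\theta(s_0)$ and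
\[
\theta(s_i)\le\theta(s_0)|_{\sigma_i}\le\theta(s'_i).
\]
This holds for $i=0$. If it holds for $i$, let $f(r_1,\dots,r_n)\le s_i$ and $s'_i\le f(r'_1,\dots,r'_n)$ be the conjuncts that give the next edge, with letter $a=\sigma[i]$. Then $\theta(s_0)|_{\sigma_i}$ lies between two trees with root $f$, so its root is $f$, and $\theta(s_{i+1})\le\theta(r_a)\le\theta(s_0)|_{\sigma_i a}\le\theta(r'_a)\le\theta(s'_{i+1})$. So $\theta(s_0)$ is infinite.

\emph{Construction of a solution.} Assume there is no clash. For $B,A\subseteq W$ define a label
\[
\lambda(B,A)=\begin{cases}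
\bot&\text{if $B$ has no $f$-lower and no $\top$-lower element,}\\
f&\text{if $B$ has an $f$-lower but no $\top$-lower element, and $A$ has an $f$-upper one,}\\
\top&\text{otherwise.}
\end{cases}
\]
It is monotone: if $B\subseteq B'$ and $A\supseteq A'$, then $\lambda(B,A)\le\lambda(B',A')$. Indeed, if $\lambda(B,A)=f$, then $B'$ has an $f$-lower element and $\lambda(B',A')\ge f$. If $\lambda(B,A)=\top$, then either $B$ has a $\top$-lower element, or $B$ has an $f$-lower element and $A$ has no $f$-upper one, and each property passes to $(B',A')$.

Let $\theta(z)$ be the tree with label $\lambda(B_z(\rho),A_z(\rho))$ at $\rho$, where $\rho$ is a path if and only if all its proper prefixes receive the label $f$. The subtree at $\rho$ depends only on the pair $(B_z(\rho),A_z(\rho))$, so $\theta(z)$ is regular. We check the five kinds of conjuncts with \eqref{eq:path}.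
\begin{itemize}
\item $z\le z'$. Here $B_z(\varepsilon)\subseteq B_{z'}(\varepsilon)$ and $A_z(\varepsilon)\supseteq A_{z'}(\varepsilon)$. The inclusions propagate to all $\rho$, and $\lambda$ is monotone.
\item $\top\le z$. Since $z\in B_z(\varepsilon)$ is $\top$-lower, the root label is $\top$.
\item $z\le\bot$. An $f$-lower or $\top$-lower element of $B_z(\varepsilon)$ would form a clash with $z$, so the root label is $\bot$.
\item $f(r_1,\dots,r_n)\le z$. Since $z\in B_z(\varepsilon)$ is $f$-lower, the root label is $\top$, and we are done, or $f$. In the second case fix $i$. From $r_i\in B_z(i)$ we get $B_{r_i}(\varepsilon)\subseteq B_z(i)$ by downward closure and $A_z(i)\subseteq A_{r_i}(\varepsilon)$ by \eqref{eq:key}. Hence $B_{r_i}(\rho)\subseteq B_z(i\rho)$ and $A_{r_i}(\rho)\supseteq A_z(i\rho)$ for all $\rho$, and $\theta(r_i)\le\theta(z)|_i$.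
\item $z\le f(r'_1,\dots,r'_n)$. A $\top$-lower element of $B_z(\varepsilon)$ would form a clash with $z$, and $z\in A_z(\varepsilon)$ is $f$-upper. So the root label is $\bot$, and we are done, or $f$. In the second case $r'_i\in A_z(i)$ gives $A_{r'_i}(\varepsilon)\subseteq A_z(i)$ by upward closure and $B_z(i)\subseteq B_{r'_i}(\varepsilon)$ by \eqref{eq:key}. Hence $B_z(i\rho)\subseteq B_{r'_i}(\rho)$ and $A_z(i\rho)\supseteq A_{r'_i}(\rho)$, and $\theta(z)|_i\le\theta(r'_i)$.
\end{itemize}
This proves (i).

\emph{Finiteness.} Suppose $\theta(z)$ is infinite. Then it has a path $\rho$ labeled $f$ of length $\ell\ge|W|^2$. The sets $B_z(\rho)$ and $A_z(\rho)$ are nonempty; choose $s_\ell\in B_z(\rho)$ and $s'_\ell\in A_z(\rho)$. Given $s_{i+1}\in B_z(\rho_{i+1})$ and $s'_{i+1}\in A_z(\rho_{i+1})$, the definitions of ${\downarrow}$ and ${\uparrow}$ supply $s_i\in B_z(\rho_i)$ and $s'_i\in A_z(\rho_i)$ with conjuncts that make $(s_i,s'_i)\to(s_{i+1},s'_{i+1})$ an edge of the tight graph; the pairs are nodes by \eqref{eq:key}. A walk through $\ell+1>|W|^2$ nodes contains a cycle. This proves (ii).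

The closure is computed by adding at most $|W|^2$ pairs one at a time, and the tight graph has at most $|W|^2$ nodes.
\end{proof}

\begin{remark}
The label $\lambda$ rounds $f$ up to $\top$ when no upper bound forbids it. This is needed for (ii): for $\psi=f(z,\dots,z)\le z$ the rule ``label $f$ whenever $B$ has an $f$-lower element'' produces the full infinite tree, while $\lambda$ produces $\top$.
\end{remark}

\section{Witness words}\label{sec:witness}

Fix a flat constraint $\varphi$ over $V$ with $x,y\in V$, $|V|=v$ and closure $\sqsubseteq$. A constraint with a clash has no solution and entails everything, so we assume in Sections~\ref{sec:witness} and~\ref{sec:tail} that $\varphi$ has no clash. Let $V_\bot,V_\top,V_f$ be the sets of $\bot$-upper, $\top$-lower and $f$-lower variables of $\varphi$, and put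
\[
A(\alpha)=A_x(\alpha),\qquad B(\alpha)=B_y(\alpha),\qquad d(\alpha)=(A(\alpha),B(\alpha)).
\]
Only upper bounds of $x$ and lower bounds of $y$ matter, because a witness pushes $x$ up and $y$ down. Since $d(\alpha a)$ depends only on $d(\alpha)$ and $a$, the pair $d(\alpha)$ is the state reached on $\alpha$ by a deterministic finite automaton whose state set $P$ consists of all $4^v$ pairs of subsets of $V$.

\subsection{The constraint of a path}

For a word $\pi$ of length $m$, let $\varphi_\pi$ be $\varphi$ together with new variables $l_0,\dots,l_m$, $u_0,\dots,u_m$, $o$, $o'$ and the conjuncts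
\[
\begin{array}{lll}
l_0\le x,& f(o,\dots,l_{i+1},\dots,o)\le l_i\ \ (i<m),& f(o,\dots,o)\le l_m,\\[2pt]
y\le u_0,& u_i\le f(o',\dots,u_{i+1},\dots,o')\ \ (i<m),& u_m\le\bot,
\end{array}
\]
where $l_{i+1}$ and $u_{i+1}$ stand at place $\pi[i]$.

\begin{lemma}\label{lem:phipi}
Over each kind of trees, $\pi$ is a witness for $(\varphi,x,y)$ if and only if $\varphi_\pi$ has a solution.
\end{lemma}

\begin{proof}
Let $\pi^{(i)}$ be $\pi$ without its first $i$ letters. A solution of $\varphi\wedge L_\pi\le x\wedge y\le U_\pi$ extends to $\varphi_\pi$ by the finite trees $l_i=L_{\pi^{(i)}}$, $u_i=U_{\pi^{(i)}}$, $o=\bot$, $o'=\top$. Conversely, in a solution of $\varphi_\pi$ we have $L_\varepsilon\le f(o,\dots,o)\le l_m$, and $L_{\pi^{(i+1)}}\le l_{i+1}$ gives $L_{\pi^{(i)}}\le f(o,\dots,l_{i+1},\dots,o)\le l_i$. So $L_\pi\le l_0\le x$. On the other side $u_m\le\bot=U_\varepsilon$, and $u_{i+1}\le U_{\pi^{(i+1)}}$ gives $u_i\le f(o',\dots,u_{i+1},\dots,o')\le U_{\pi^{(i)}}$. So $y\le u_0\le U_\pi$.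
\end{proof}

By Proposition~\ref{prop:sat} a single word $\pi$ can now be tested in polynomial time. To reason about all $\pi$ at once we compute the closure $\sqsubseteq_\pi$ of $\varphi_\pi$ in terms of the automaton. The variables $o$ and $o'$ are harmless, since $o$ has no lower bound and $o'$ no upper bound.

\begin{lemma}\label{lem:closure}
Apart from pairs of the form $(o,\cdot)$ and $(\cdot,o')$, the relation $\sqsubseteq_\pi$ consists of the identity, the relation $\sqsubseteq$ on $V$, and the following pairs, where $z\in V$:
\begin{enumerate}
\item[(a)] $(l_i,z)$ with $z\in A(\pi_i)$;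
\item[(b)] $(z,u_j)$ with $z\in B(\pi_j)$;
\item[(c)] $(l_i,u_j)$ such that for some $h\le\min(i,j)$ the suffixes of length $h$ of $\pi_i$ and $\pi_j$ agree and $A(\pi_{i-h})\cap B(\pi_{j-h})\ne\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{The listed pairs are in $\sqsubseteq_\pi$.} For (a), $l_0\sqsubseteq_\pi x\sqsubseteq_\pi z$ if $z\in A(\varepsilon)$. If $z\in A(\pi_{i+1})$ and $a=\pi[i]$, there are $s\in A(\pi_i)$ and $s\le f(r'_1,\dots,r'_n)$ in $\varphi$ with $r'_a\sqsubseteq z$; by induction $l_i\sqsubseteq_\pi s$, and (R2) gives $l_{i+1}\sqsubseteq_\pi r'_a\sqsubseteq_\pi z$. For (b), $z\sqsubseteq_\pi y\sqsubseteq_\pi u_0$ if $z\in B(\varepsilon)$. If $z\in B(\pi_{j+1})$ and $a=\pi[j]$, there are $s\in B(\pi_j)$ and $f(r_1,\dots,r_n)\le s$ in $\varphi$ with $z\sqsubseteq r_a$, and (R2) gives $z\sqsubseteq_\pi r_a\sqsubseteq_\pi u_{j+1}$. For (c), a common element $z$ gives $l_{i-h}\sqsubseteq_\pi z\sqsubseteq_\pi u_{j-h}$. If $l_{i'}\sqsubseteq_\pi u_{j'}$ and $\pi[i']=\pi[j']$, then (R2) gives $l_{i'+1}\sqsubseteq_\pi u_{j'+1}$; apply this $h$ times.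

\emph{There are no others.} Let $R$ be the set of listed pairs together with all pairs $(o,\cdot)$ and $(\cdot,o')$. It is reflexive and satisfies (R1), as $x\in A(\varepsilon)$ and $y\in B(\varepsilon)$. We show that it is transitive and satisfies (R2); then ${\sqsubseteq_\pi}\subseteq R$. From the list,
\begin{equation}\label{eq:ends}
\begin{array}{l}
\text{only $l_i,o$ are $R$-below $l_i$, and only $o$ is $R$-below $o$;}\\
\text{only $u_j,o'$ are $R$-above $u_j$, and only $o'$ is $R$-above $o'$.}
\end{array}
\end{equation}
Let $(p,q),(q,r)\in R$. We may assume $p\ne o$, $r\neq o'$ and $p\ne q\ne r$. By \eqref{eq:ends}, $q\in V$, and then $p$ is in $V$ or some $l_i$, and $r$ is in $V$ or some $u_j$. The four combinations give $(p,r)\in R$ by transitivity of $\sqsubseteq$, upward closure of $A(\pi_i)$, downward closure of $B(\pi_j)$, and (c) with $h=0$.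

For (R2) let $(s,s')\in R$ with $s$ $f$-lower and $s'$ $f$-upper in $\varphi_\pi$. Then $s$ is in $V$ or some $l_i$, and $s'$ is in $V$ or some $u_j$ with $j<m$. If $s,s'\in V$, the new pairs are in $\sqsubseteq$. If $s=l_m$, all new pairs have the form $(o,\cdot)$. If $s=l_i$ with $i<m$ and $s'\in A(\pi_i)$, $s'\le f(r'_1,\dots,r'_n)$, the new pairs are $(l_{i+1},r'_{\pi[i]})$, which falls under (a), and pairs $(o,\cdot)$. If $s\in B(\pi_j)$, $f(r_1,\dots,r_n)\le s$ and $s'=u_j$, they are $(r_{\pi[j]},u_{j+1})$, which falls under (b), and pairs $(\cdot,o')$. If $(s,s')=(l_i,u_j)$ with $i,j<m$, the only new pair not of the form $(o,\cdot)$ or $(\cdot,o')$ is $(l_{i+1},u_{j+1})$; it arises only when $\pi[i]=\pi[j]$, and then it falls under (c) with $h+1$ in place of $h$.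
\end{proof}

In $\varphi_\pi$ the $f$-lower variables are those of $V_f$ and $l_0,\dots,l_m$; the $\top$-lower ones are those of $V_\top$; the $\bot$-upper ones are those of $V_\bot$ and $u_m$; the $f$-upper ones are those of $\varphi$ and $u_0,\dots,u_{m-1}$. As $\varphi$ has no clash, Lemma~\ref{lem:closure} shows that $\varphi_\pi$ has a clash if and only if one of the following holds:
\begin{itemize}
\item[(C1)] $A(\pi_i)\cap V_\bot\ne\emptyset$ for some $i\le m$;
\item[(C2)] $B(\pi_j)\cap V_\top\ne\emptyset$ for some $j\le m$;
\item[(C3)] $B(\pi)\cap V_f\ne\emptyset$;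
\item[(C4)] $l_i\sqsubseteq_\pi u_m$ for some $i\le m$.
\end{itemize}

\subsection{The three kinds of trees}

\begin{proposition}\label{prop:kinds}
Let $\varphi$ be any flat constraint. Entailment over regular trees coincides with entailment over arbitrary trees, and $\varphi\models_{\mathrm{fin}}x\le y$ holds if and only if $\varphi$ has no finite solution or $\varphi\models x\le y$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:sat}(i), $\varphi_\pi$ has a regular solution if and only if it has a solution, and the same holds for the dual. The first claim follows from Lemma~\ref{lem:phipi} and Corollary~\ref{cor:dual}.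

If $\varphi$ has no finite solution or $\varphi\models x\le y$, then every finite solution satisfies $x\le y$. Conversely, let $\varphi$ have a finite solution and $\varphi\not\models x\le y$. Then $\varphi^d$ has a finite solution too, so by symmetry we may assume that $(\varphi,x,y)$ has a witness $\pi$. Thus $\varphi_\pi$ has no clash, and it suffices to show that its tight graph has no cycle. A node with an outgoing edge has an $f$-lower first component, in $V$ or some $l_i$, and an $f$-upper second component, in $V$ or some $u_j$. By \eqref{eq:ends}, if the first component is $l_i$, then the first component of a successor is $l_{i+1}$ or $o$, and if the second component is $u_j$, then the second component of a successor is $u_{j+1}$ or $o'$. So such nodes lie on no cycle. A cycle therefore lies in $V\times V$, where $\sqsubseteq_\pi$ agrees with $\sqsubseteq$, and is a cycle of the tight graph of $\varphi$. This graph has none, by Proposition~\ref{prop:sat}(ii).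
\end{proof}

It remains to decide the existence of a witness over arbitrary trees.

\subsection{Stems and links}

The clashes (C1)--(C3) are read off from the states $d(\pi_i)$. The clash (C4) compares factors of $\pi$, and we rewrite it as a periodicity condition.

\begin{lemma}\label{lem:period}
Let $\mu\ne\varepsilon$. A word $\kappa$ is a prefix of $\mu\kappa$ if and only if it is a prefix of $\mu^\omega$.
\end{lemma}

\begin{proof}
If $\kappa$ is a prefix of $\mu\kappa$, then $\mu^k\kappa$ is a prefix of $\mu^{k+1}\kappa$ for all $k$. So $\kappa$ is a prefix of $\mu^k\kappa$ with $k\ge|\kappa|$, hence of $\mu^k$. If $\kappa$ is a prefix of $\mu^\omega$, then so is the longer word $\mu\kappa$, because $\mu\mu^\omega=\mu^\omega$.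
\end{proof}

Call a state $(A,B)\in P$ \emph{good} if $A\cap V_\bot=B\cap V_\top=A\cap B=\emptyset$, and call a word $\alpha$ good if $d(\alpha)$ is. Let
\[
S=\{\rho:\ B(\rho)\cap V_f\ne\emptyset\}.
\]
By the definition of ${\downarrow}$,
\begin{equation}\label{eq:S}
B(\rho a)\ne\emptyset\ \text{ implies }\ \rho\in S,
\end{equation}
so $S$ is prefix-closed. An \emph{exit word} is a word $\beta\notin S$ whose proper prefixes are all in $S$, and a \emph{stem} is an exit word all of whose prefixes are good. By \eqref{eq:S}, $B(\beta\gamma)=\emptyset$ for every exit word $\beta$ and every $\gamma\neq\varepsilon$. A \emph{link} of $\beta$ is a factorization $\beta=\alpha\mu\nu$ with $\mu\ne\varepsilon$ and $A(\alpha)\cap B(\alpha\mu)\ne\emptyset$. It records that $\varphi$ places the subtree of $x$ at $\alpha$ below the subtree of $y$ at the longer path $\alpha\mu$.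

\begin{proposition}\label{prop:criterion}
A word $\pi$ is a witness for $(\varphi,x,y)$ if and only if $\pi=\beta\gamma$, where $\beta$ is an exit word, all prefixes of $\pi$ are good, and no link $\beta=\alpha\mu\nu$ has $\nu\gamma$ a prefix of $\mu\nu\gamma$. The last condition says that $\pi$ is a prefix of $\alpha\mu^\omega$ for no link $\beta=\alpha\mu\nu$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:phipi} and Proposition~\ref{prop:sat}(i), $\pi$ is a witness if and only if (C1)--(C4) all fail. By Lemma~\ref{lem:closure}(c), (C4) holds with $i=m$ if and only if $A(\pi_{m-h})\cap B(\pi_{m-h})\neq\emptyset$ for some $h$. So (C1), (C2) and (C4) with $i=m$ all fail if and only if every prefix of $\pi$ is good. (C3) fails if and only if $\pi\notin S$, which holds if and only if $\pi=\beta\gamma$ with an exit word $\beta$, the shortest prefix of $\pi$ outside $S$.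

Let $\pi=\beta\gamma$ in this way and suppose that (C4) holds with $i<m$, through $h\le i$. Put $\alpha=\pi_{i-h}$ and $\alpha\mu=\pi_{m-h}$, so $|\mu|=m-i\ge1$. Since $B(\alpha\mu)\ne\emptyset$, the word $\alpha\mu$ is a prefix of $\beta$. Write $\beta=\alpha\mu\nu$; this is a link, and $h=|\nu\gamma|$. The suffix of length $h$ of $\pi$ is $\nu\gamma$, and the suffix of length $h$ of $\pi_i$ is the prefix of length $h$ of $\mu\nu\gamma$. So $\nu\gamma$ is a prefix of $\mu\nu\gamma$. Conversely, such a link gives an instance of (C4) with $h=|\nu\gamma|$ and $i=|\alpha|+h<m$. Finally, by Lemma~\ref{lem:period}, $\nu\gamma$ is a prefix of $\mu\nu\gamma$ if and only if it is a prefix of $\mu^\omega$, if and only if $\alpha\mu\nu\gamma$ is a prefix of $\alpha\mu^\omega$.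
\end{proof}

In Example~\ref{ex:first} the closure is the identity, $d(\varepsilon)=(\{x\},\{y\})$, $d(a)=(\{y\},\{x\})$ for each letter $a$, and longer words have state $(\emptyset,\emptyset)$. So $S=\{\varepsilon\}$, the stems are the letters, each stem $a$ has the one link $\varepsilon\cdot a\cdot\varepsilon$, and the witnesses are the nonempty words that are not powers of a letter.

\begin{example}\label{ex:nonregular}
Let $n=2$ and let $\varphi$ consist of
\[
\begin{array}{l}
x\le f(x_1,x_2),\quad x_1\le f(x_1,x_2),\quad x_2\le f(x_2,x_3),\quad x_3\le f(z,z),\quad z\le\bot,\\[2pt]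
f(y,y_2)\le y,\quad f(y_2,y_3)\le y_2,\quad x\le y_2 .
\end{array}
\]
No $f$-lower variable lies below an $f$-upper one, so the closure is the identity together with $x\sqsubseteq y_2$, and there is no clash. The states are
\[
\begin{array}{ll}
d(\varepsilon)=(\{x,y_2\},\{y\}),& d(1^i)=(\{x_1\},\{y\})\ \ (i\ge1),\\[2pt]
d(1^i21^j)=(\{x_2\},\{x,y_2\}),& d(1^i21^j2)=(\{x_3\},\{y_3\}),
\end{array}
\]
all good. The exit words are $\beta=1^i21^j2$. One more letter leads to $A=\{z\}=V_\bot$, so $\gamma=\varepsilon$ is forced. The links have $\alpha=\varepsilon$, $\mu=1^i21^k$ and $\nu=1^{j-k}2$ with $0\le k\le j$, and $\nu$ is a prefix of $\mu\nu=\beta$ exactly when $j-k=i$. The set of witnesses is therefore $\{1^i21^j2:j<i\}$. It is not regular: for $i<i'$ the suffix $21^i2$ separates $1^i$ from $1^{i'}$, so an automaton for it would need infinitely many states.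
\end{example}

\section{The tail of a witness}\label{sec:tail}

Beyond the exit word the set $B$ is empty, so the links are fixed by $\beta$ and each of them forbids only the prefixes of one infinite word. If there is enough freedom to choose the tail $\gamma$, all links can be avoided. This section makes this precise and isolates the one hard case.

Let $M=2^v$. For $Q\subseteq V$ and a word $\gamma$, let $Q\cdot\gamma$ be the result of applying ${\uparrow}\gamma[0],{\uparrow}\gamma[1],\dots$ to $Q$, so that $A(\beta\gamma)=A(\beta)\cdot\gamma$. Call $Q$ \emph{live} if $Q\cap V_\bot=\emptyset$; there are at most $M$ live sets. For live $Q$ let $N_Q$ be the prefix-closed set of words $\gamma$ such that $Q\cdot\gamma'$ is live for all prefixes $\gamma'$ of $\gamma$. Let $\beta$ be a stem and $Q=A(\beta)$. As $B(\beta\gamma')=\emptyset$ for $\gamma'\ne\varepsilon$, all prefixes of $\beta\gamma$ are good if and only if $\gamma\in N_Q$. So Proposition~\ref{prop:criterion} says: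
\begin{equation}\label{eq:wit}
\begin{array}{l}
\text{the witnesses are the words $\beta\gamma$ with $\beta$ a stem, $\gamma\in N_{A(\beta)}$,}\\
\text{and $\nu\gamma$ not a prefix of $\mu^\omega$ for each link $\beta=\alpha\mu\nu$.}
\end{array}
\end{equation}
In particular, if $\beta\gamma$ is a witness and $\gamma$ is a prefix of $\gamma'\in N_{A(\beta)}$, then $\beta\gamma'$ is a witness: longer tails are better.

A \emph{loop} at a live set $Q'$ is a word $\delta\in N_{Q'}$ with $\delta\neq\varepsilon$ and $Q'\cdot\delta=Q'$. If $Q'$ has a loop, it has one of length at most $M$. Call a live set $Q$ \emph{wide} if there is $\gamma_0\in N_Q$ such that $Q\cdot\gamma_0$ has a loop and $Q\cdot\gamma_0a$ is live for two distinct letters $a$. (For $n=1$ no set is wide.) Let $\mathrm{Max}_Q$ be the set of words of length less than $M$ in $N_Q$ that have no proper extension in $N_Q$. Let $\mathrm{Ray}_Q$ be the set of infinite words $\gamma_0\delta^\omega$ with $\gamma_0\in N_Q$, $|\gamma_0|<M$, and $\delta$ a loop at $Q\cdot\gamma_0$ with $|\delta|\le M$. All finite prefixes of such a word are in $N_Q$.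

\begin{lemma}\label{lem:narrow}
If $Q$ is live and not wide, every $\gamma\in N_Q$ is a prefix of an element of $\mathrm{Max}_Q\cup\mathrm{Ray}_Q$.
\end{lemma}

\begin{proof}
If all extensions of $\gamma$ in $N_Q$ are shorter than $M$, a longest one is in $\mathrm{Max}_Q$. Otherwise we may assume $|\gamma|\ge M$. Among the live sets $Q\cdot\gamma_0,\dots,Q\cdot\gamma_M$, where $\gamma_i$ is the prefix of length $i$, two coincide, say for $i<j\le M$. Then $\gamma_j=\gamma_i\delta$ with a loop $\delta$ at $Q\cdot\gamma_i$. Every set visited along $\delta^\omega$ from $Q\cdot\gamma_i$ has a loop, so exactly one letter leads from it to a live set, because $Q$ is not wide. Hence $\gamma$ follows $\gamma_i\delta^\omega\in\mathrm{Ray}_Q$ letter by letter.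
\end{proof}

\begin{proposition}\label{prop:cases}
If $(\varphi,x,y)$ has a witness, there is a stem $\beta$ such that, with $Q=A(\beta)$, one of the following holds:
\begin{enumerate}
\item[(a)] $Q$ is wide;
\item[(b)] $Q$ is not wide, and for some $\rho\in\mathrm{Ray}_Q$ we have $\nu\rho\ne\mu^\omega$ for all links $\beta=\alpha\mu\nu$;
\item[(c)] $Q$ is not wide, and $\beta\gamma$ is a witness for some $\gamma\in\mathrm{Max}_Q$.
\end{enumerate}
Conversely, for every such stem $\beta$ there is a witness of length at most $|\beta|+M(1+|\beta|^2)$.
\end{proposition}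

\begin{proof}
Let $\beta\gamma$ be a witness as in \eqref{eq:wit} with $Q$ not wide. By Lemma~\ref{lem:narrow}, $\gamma$ is a prefix of some $\gamma'\in\mathrm{Max}_Q$, and then (c) holds, or of some $\rho\in\mathrm{Ray}_Q$. In the second case $\nu\rho\ne\mu^\omega$ for each link, since $\nu\gamma$ is a prefix of $\nu\rho$ but not of $\mu^\omega$.

For the converse in case (a), choose $\gamma_0$ with $|\gamma_0|<M$ (remove repetitions of sets), a loop $\delta$ at $Q\cdot\gamma_0$ with $|\delta|\le M$, and a letter $b\ne\delta[0]$ with $Q\cdot\gamma_0b$ live. The words $\gamma_0\delta^kb$, $k\ge0$, lie in $N_Q$, and none is a prefix of another, since after $\gamma_0\delta^k$ one continues with $b$ and the longer ones with $\delta[0]$. For a given link, $\nu\gamma_0\delta^kb$ is therefore a prefix of $\mu^\omega$ for at most one $k$. There are at most $|\beta|^2$ links, so some $k\le|\beta|^2$ gives a witness, with a tail of length at most $M+M|\beta|^2$.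

In case (b) let $\rho=\gamma_0\delta^\omega$ and consider a link. From the index $|\nu\gamma_0|$ on, both $\nu\rho$ and $\mu^\omega$ have period $|\delta||\mu|$. As they are different, they differ within the first $|\nu\gamma_0|+|\delta||\mu|$ letters. So the prefix $\gamma$ of $\rho$ of length $|\gamma_0|+|\delta||\beta|\le M+M|\beta|$ makes $\beta\gamma$ a witness. In case (c) the tail has length less than $M$.
\end{proof}

It remains to bound a shortest stem in each case. Put
\begin{align*}
G&=\{(A,B)\in P\text{ good}:\ B\cap V_f\ne\emptyset\},\\
F_Q&=\{(A,B)\in P\text{ good}:\ A=Q,\ B\cap V_f=\emptyset\}.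
\end{align*}
A word $\beta$ is a stem with $A(\beta)=Q$ if and only if $d(\beta)\in F_Q$ and $d(\alpha)\in G$ for all proper prefixes $\alpha$ of $\beta$. Note that $F_Q\cap G=\emptyset$.

In case (a), fix the wide set $Q$. Removing the factor between two prefixes with the same state turns a stem with $A(\beta)=Q$ into a shorter one, so a shortest one has length less than $4^v$.

In case (b) the condition is still regular. The reason is that an equation $\nu\rho=\mu^\omega$ forces $\mu^\omega$ to have the short period $|\delta|$, however long $\mu$ is.

\begin{lemma}\label{lem:caseb}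
If some stem satisfies \textup{(b)}, then one of length less than $4^v\cdot2^{3v16^v}$ does.
\end{lemma}

\begin{proof}
Fix $Q$ and $\rho=\gamma_0\delta^\omega$. Let $H$ be the set of factors of length $|\delta|$ of $\delta^\omega$, the cyclic shifts of $\delta$; thus $|H|\le|\delta|\le M$. For $\mu\ne\varepsilon$ and any $\nu$ we claim
\begin{equation}\label{eq:eta}
\nu\rho=\mu^\omega\iff\text{there is $\eta\in H$ with }\mu\eta^\omega=\eta^\omega\text{ and }\nu\rho=\eta^\omega .
\end{equation}
Let $\xi=\nu\rho=\mu^\omega$. For every index $i$ and every $k$ with $k|\mu|\ge|\nu\gamma_0|$,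
\[
\xi[i]=\xi[i+k|\mu|]=\xi[i+k|\mu|+|\delta|]=\xi[i+|\delta|].
\]
So $\xi=\eta^\omega$, where $\eta$ is the prefix of length $|\delta|$ of $\xi$. This word occurs arbitrarily far out in $\xi$, hence in $\delta^\omega$, so $\eta\in H$; and $\mu\xi=\xi$. Conversely, $\mu\eta^\omega=\eta^\omega$ gives $\eta^\omega=\mu^k\eta^\omega$ for all $k$, so $\eta^\omega=\mu^\omega$.

For $\eta\in H$ let $\eta^\omega[k..]$ be $\eta^\omega$ without its first $k$ letters; it depends only on $k$ modulo $|\eta|$. Then $\mu\eta^\omega=\eta^\omega$ says that $\mu$ is a prefix of $\eta^\omega$ and $\eta^\omega[|\mu|..]=\eta^\omega$, and $\nu\rho=\eta^\omega$ says that $\nu$ is a prefix of $\eta^\omega$ and $\eta^\omega[|\nu|..]=\rho$. By \eqref{eq:eta}, the set $\mathrm{Bad}$ of words $\beta$ that have a link with $\nu\rho=\mu^\omega$ is accepted by the following nondeterministic automaton. It chooses $\eta\in H$ at the start and computes $d$ throughout. In phase~1 it reads $\alpha$. On reading a letter equal to $\eta[0]$ it may choose $z\in A(\alpha)$ and pass to phase~2, this letter being the first letter of $\mu$. In phase~2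 it compares the input with $\eta^\omega$, storing $k=|\mu|$ modulo $|\eta|$. If $z\in B(\alpha\mu)$ and $\eta^\omega[k..]=\eta^\omega$, it may reset $k$ to $0$ and pass to phase~3, in which it compares the rest $\nu$ of the input with $\eta^\omega$. It accepts in phase~3 if $\eta^\omega[k..]=\rho$. A state consists of $\eta$, a state in $P$, the phase, $z$ and $k$, so there are at most $M\cdot4^v\cdot3\cdot v\cdot M=3v16^v$ states.

The subset construction gives a deterministic automaton for $\mathrm{Bad}$ with at most $2^{3v16^v}$ states. Run it in parallel with $d$. A stem $\beta\notin\mathrm{Bad}$ with $A(\beta)=Q$ keeps these properties when the factor between two prefixes with the same pair of states is removed. So a shortest one is shorter than the number of such pairs.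
\end{proof}

In case (c) the tail is a finite word and nothing restricts the period $|\mu|$; Example~\ref{ex:nonregular} is of this type. Fix $Q$ and $\gamma\in\mathrm{Max}_Q$, and let
\[
\Lambda=\{((A,B),(A',B'))\in P\times P:\ A\cap B'\ne\emptyset\}.
\]
By \eqref{eq:wit} and Lemma~\ref{lem:period}, $\beta$ is a stem with $A(\beta)=Q$ and $\beta\gamma$ a witness if and only if $\beta$ is admissible, in the sense of the next section, for $F=F_Q$, $G$, $\Lambda$ and $\gamma$.

\section{Words with forbidden borders}\label{sec:word}

This section and the next are independent of trees. Let $(P,\Delta,s_0)$ be a deterministic finite automaton over a finite alphabet, with transition function $\Delta$ and initial state $s_0$, and let $d(\alpha)$ be the state reached on $\alpha$. Let $F,G\subseteq P$ be \emph{disjoint}, let $\Lambda\subseteq P\times P$, and let $\gamma$ be a word of length $g$. A word $\beta$ is \emph{admissible} if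
\begin{itemize}
\item $d(\beta)\in F$, and $d(\alpha)\in G$ for all proper prefixes $\alpha$ of $\beta$;
\item $(d(\alpha),d(\alpha\mu))\notin\Lambda$ whenever $\beta=\alpha\mu\nu$, $\mu\ne\varepsilon$ and $\nu\gamma$ is a prefix of $\mu\nu\gamma$.
\end{itemize}

\begin{theorem}\label{thm:word}
Let $T=|P|^{|P|}$. If an admissible word exists, then a shortest one has length
\begin{enumerate}
\item[(i)] less than $(g+1)(2T)^{2^{|P|}}$, and
\item[(ii)] less than $(g+1)(12T)^{|P|^2}$.
\end{enumerate}
\end{theorem}

Part (i) suffices for Theorem~\ref{thm:A} and is proved in this section. Part (ii) is needed for Theorem~\ref{thm:B} and is proved in Section~\ref{sec:sharp}.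

\subsection{Borders}

A \emph{border} of a word is a shorter word that is both a prefix and a suffix of it. The second condition concerns the borders $\nu\gamma$ of the suffixes $\mu\nu\gamma$ of $\beta\gamma$. Reversal turns suffixes into prefixes, whose borders obey a simple recursion. For a word $w=w[0]\cdots w[m-1]$ and a \emph{position} $p\in[0,m]$ put
\[
\mathrm{Bd}(p)=\{j\in[0,p-1]:\ w_j\text{ is a suffix of }w_p\},\qquad\mathrm{Bd}^+(p)=\mathrm{Bd}(p)\cup\{p\},
\]
and let $\mathrm{lb}(p)=\max\mathrm{Bd}(p)$ be the length of the longest border of $w_p$ for $p\ge1$, with $\mathrm{lb}(0)=-1$. For an \emph{offset} $t\in[0,m]$ let $\zeta(t)$ be the largest $s\le m-t$ with $w[t+i]=w[i]$ for all $i<s$: the length of the longest prefix of $w$ that occurs at $t$. For $0\le j\le q\le m$,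
\begin{equation}\label{eq:zeta}
j\in\mathrm{Bd}^+(q)\iff j\le\zeta(q-j).
\end{equation}

\begin{lemma}\label{lem:borders}
\begin{enumerate}
\item[(B1)] If $j\in\mathrm{Bd}^+(q)$, then $\mathrm{Bd}(q)\cap[0,j-1]=\mathrm{Bd}(j)$. Hence, if $j<s$ are consecutive elements of $\mathrm{Bd}^+(q)$, then $\mathrm{lb}(s)=j$; and $\mathrm{Bd}(q)=\mathrm{Bd}^+(\mathrm{lb}(q))$ for $q\ge1$.
\item[(B2)] $\mathrm{Bd}(q+1)=\{0\}\cup\{j+1:\ j\in\mathrm{Bd}(q),\ w[j]=w[q]\}$ for $q<m$. Hence $\mathrm{lb}(q+1)\le\mathrm{lb}(q)+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $w_j$ is a suffix of $w_q$ and $i<j$, then $w_i$ is a suffix of $w_q$ if and only if it is a suffix of $w_j$. For $0\le j<q$, the word $w_{j+1}=w_jw[j]$ is a suffix of $w_{q+1}=w_qw[q]$ if and only if $w_j$ is a suffix of $w_q$ and $w[j]=w[q]$.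
\end{proof}

Now let $\beta$ be any word, $m=|\beta|+g$, and let $w$ be the reverse of $\beta\gamma$. For $p\in[g,m]$ let $\mathrm{st}(p)=d((\beta\gamma)_{m-p})$ be the \emph{state at $p$}. The automaton reads $w$ from right to left:
\begin{equation}\label{eq:run}
\mathrm{st}(m)=s_0,\qquad\mathrm{st}(p)=\Delta(\mathrm{st}(p+1),w[p])\quad(g\le p<m).
\end{equation}
Factorizations $\beta=\alpha\mu\nu$ with $\mu\neq\varepsilon$ correspond to pairs $g\le j<p\le m$ by $p=|\mu\nu\gamma|$ and $j=|\nu\gamma|$. Then $\mathrm{st}(p)=d(\alpha)$, $\mathrm{st}(j)=d(\alpha\mu)$, and $w_j,w_p$ are the reverses of $\nu\gamma,\mu\nu\gamma$. So $\beta$ is admissible if and only if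
\begin{itemize}
\item[(A1)] $\mathrm{st}(g)\in F$, and $\mathrm{st}(p)\in G$ for $g<p\le m$;
\item[(A2)] $(\mathrm{st}(p),\mathrm{st}(j))\notin\Lambda$ whenever $j\in\mathrm{Bd}(p)$ and $j\ge g$.
\end{itemize}
Every word $w$ that begins with the reverse of $\gamma$ arises from some $\beta$ in this way. From now on $\beta$ is admissible. The next lemma is the only place where $F\cap G=\emptyset$ is used.

\begin{lemma}\label{lem:distinct}
If $j\in\mathrm{Bd}(p)$ and $j\ge g$, then $\mathrm{st}(j)\ne\mathrm{st}(p)$.
\end{lemma}

\begin{proof}
Let $\beta=\alpha\mu\nu$ be the corresponding factorization. As $\nu\gamma$ is a prefix of $\mu\nu\gamma$, the word $\nu$ is a proper prefix of $\mu\nu$, so $\alpha\nu$ is a proper prefix of $\beta$ and $d(\alpha\nu)\in G$. If $d(\alpha)=d(\alpha\mu)$, then $d(\alpha\nu)=d(\alpha\mu\nu)\in F$, which contradicts $F\cap G=\emptyset$.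
\end{proof}

By (B1), any two elements $j<s$ of $\mathrm{Bd}^+(q)$ satisfy $j\in\mathrm{Bd}(s)$, so $\mathrm{Bd}^+(q)$ has at most $|P|$ elements that are at least $g$. This excludes highly periodic words: for $g=0$ and $w=1^m$ we have $\mathrm{Bd}^+(m)=[0,m]$, so $m<|P|$.

\subsection{Levels and copies}

Ordinary pumping deletes the letters between two positions with equal states. Here a deletion changes the prefixes of $w$, and so it can create a border relation between two positions that were not related before, with a pair of states in $\Lambda$. We shall delete a factor from a prefix of $w$ and from all later occurrences of that prefix at once. For this the occurrences must not overlap in the deleted parts, and we cut $[g,m]$ into intervals in which this is guaranteed.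

Let $b_1=g$ and $b_{k+1}=\min\{p\in[0,m]:\mathrm{lb}(p)=b_k\}$ as long as this set is nonempty. As $\mathrm{lb}(p)<p$, the sequence increases; let $b_N$ be its last term and put $b_{N+1}=m+1$. The \emph{levels} $I_k=[b_k,b_{k+1}-1]$, $1\le k\le N$, partition $[g,m]$.

\begin{lemma}\label{lem:levels}
\begin{enumerate}
\item[(L1)] $N\le|P|$.
\item[(L2)] If $s\in I_k$, then $\mathrm{lb}(s)<b_k$. Hence, if $s\in I_l$ and $\mathrm{lb}(s)\ge b_k$, then $l>k$.
\item[(L3)] For each $q\in[0,m]$ and each $k$, the set $\mathrm{Bd}^+(q)$ has at most one element in $I_k$.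
\end{enumerate}
\end{lemma}

\begin{proof}
Since $b_k=\mathrm{lb}(b_{k+1})$ for $k<N$, (B1) gives $b_1,\dots,b_N\in\mathrm{Bd}^+(b_N)$, and (L1) follows from the remark after Lemma~\ref{lem:distinct}. Since $\mathrm{lb}(0)=-1$ and $\mathrm{lb}$ grows by at most $1$ per step, the first $p$ with $\mathrm{lb}(p)\ge b_k$, if any, has $\mathrm{lb}(p)=b_k$ and equals $b_{k+1}$. So $\mathrm{lb}(p)<b_k$ for all $p<b_{k+1}$, also for $k=N$. This gives (L2). If $s<s'$ were two elements of $\mathrm{Bd}^+(q)\cap I_k$, then $s\in\mathrm{Bd}(s')$ and $\mathrm{lb}(s')\ge s\ge b_k$, against (L2).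
\end{proof}

For a level $k$ let $C_k=\{t\in[0,m]:\zeta(t)\ge b_k\}$ be the set of offsets at which $w_{b_k}$ occurs; we call its elements \emph{copies} of level $k$. The \emph{reach} of $t\in C_k$ is $r_k(t)=\min(\zeta(t),\max I_k)\in I_k$, and its \emph{window} is $[t+b_k,t+r_k(t)]$. The reaches form the set $R_k\subseteq I_k$ of \emph{marks}. Put $c_k=|C_k|$ and $n_k=|R_k|\le c_k$. The offset $0$ is a copy of every level, with $r_k(0)=\max I_k$, because $\zeta(0)=m$.

\begin{lemma}\label{lem:copies}
The windows of distinct copies of level $k$ are disjoint. Moreover $C_N=\{0\}$, so $c_N=n_N=1$.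
\end{lemma}

\begin{proof}
If $q$ is in the window of $t$, then $s=q-t$ lies in $I_k$ and $s\le\zeta(t)$, so $s\in\mathrm{Bd}^+(q)\cap I_k$ by \eqref{eq:zeta}. By (L3), $q$ determines $s$ and hence $t$. If $t\in C_N$ and $t>0$, then $b_N\in\mathrm{Bd}(t+b_N)$ with $t+b_N\in I_N$, against (L2).
\end{proof}

\begin{example}\label{ex:delete}
Ignore the states and take $g=0$, $w=122212221$ (Figure~\ref{fig:delete}). For $p=0,\dots,9$ the values of $\mathrm{lb}(p)$ are $-1,0,0,0,0,1,2,3,4,5$. So the levels are $\{0\}$, $[1,4]$, $[5,8]$, $\{9\}$. The copies of level $2$ are $0,4,8$, with reaches $4,4,1$. We want to identify the positions $2$ and $3$ of level $2$. Deleting $w[2]$ and $w[6]$ gives $1221221$, in which the old positions $0,1,5$, the borders of $9$, have become $0,1,4$, the borders of $7$. Lemma~\ref{lem:delete} below shows that all border sets are transported in this way. Deleting $w[2]$ alone gives $12212221$. There $3$ is a border of $6$; these are the old positions $4$ and $7$, and $4\notin\mathrm{Bd}(7)=\{0,3\}$. So the factor must be deleted from every copy that contains it.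

A copy that stops inside the factor is also harmful. For $w=122121$ we have $I_2=[1,3]$, $\mathrm{lb}(2)=\mathrm{lb}(3)=0$, and the copy $3$ has reach $2$. Deleting $w[2]$ gives $12121$, where $3$ is a border of $5$; these are the old positions $4$ and $6$, and $4\notin\mathrm{Bd}(6)=\{0,1\}$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.8cm,y=0.8cm]
\fill[gray!35] (2,0) rectangle (3,1);
\fill[gray!35] (6,0) rectangle (7,1);
\foreach \x/\y in {0/1,1/2,2/2,3/2,4/1,5/2,6/2,7/2,8/1} {
  \draw (\x,0) rectangle (\x+1,1);
  \node at (\x+0.5,0.5) {$\y$};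
}
\foreach \x in {0,...,9} \node[below] at (\x,0) {\scriptsize $\x$};
\draw[|-|] (0.05,1.35) -- node[above] {\scriptsize $t=0$} (3.95,1.35);
\draw[|-|] (4.05,1.35) -- node[above] {\scriptsize $t=4$} (7.95,1.35);
\draw[|-|] (8.05,1.35) -- node[above] {\scriptsize $t=8$} (8.95,1.35);
\end{tikzpicture}
\caption{The word $w=122212221$ with its positions $0,\dots,9$. The bars mark the occurrences, at offsets $t=0,4,8$, of prefixes of $w$ of lengths $4,4,1$. Deleting the two shaded letters, the third letter of each long occurrence, creates no new pair (position, border); deleting only the first one does.}\label{fig:delete}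
\end{figure}

\subsection{Simultaneous deletion}

\begin{lemma}\label{lem:delete}
Let $p<p'$ be positions in $I_k$, let $E=\{t\in C_k:r_k(t)\ge p'\}$, and assume
\begin{enumerate}
\item[(i)] $\mathrm{lb}(p)=\mathrm{lb}(p')$;
\item[(ii)] no mark in $R_k$ lies in $[p,p'-1]$;
\item[(iii)] $\mathrm{st}(t+p)=\mathrm{st}(t+p')$ for all $t\in E$.
\end{enumerate}
Then there is an admissible word shorter than $\beta$.
\end{lemma}

\begin{proof}
By (i), $p\ge1$, since $\mathrm{lb}(p')\ge0>\mathrm{lb}(0)$. We have $0\in E$. For $t\in E$ the interval $[t+p,t+p']$ lies in the window of $t$, so these intervals are pairwise disjoint, and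
\begin{equation}\label{eq:same}
w_{t+p'}=w_{t+p}\,w[p]\cdots w[p'-1]\qquad(t\in E).
\end{equation}
Let $w'$, of length $m'<m$, arise from $w$ by deleting the letters with indices in $\bigcup_{t\in E}[t+p,t+p'-1]$. Let $K$ be the set of positions in $[0,m]$ that lie in no interval $[t+p+1,t+p'-1]$, $t\in E$, and for $q\in K$ let $\tau(q)$ be $q$ minus the number of deleted indices less than $q$. Passing from one element of $K$ to the next, $\tau$ stays constant from $t+p$ to $t+p'$ and otherwise increases by $1$. So $\tau:K\to[0,m']$ is monotone and onto, $\tau(m)=m'$, $\tau(q)\le q$, it is the identity on $[0,p]$, and it identifies exactly the pairs $t+p$, $t+p'$. We use three facts.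
\begin{itemize}
\item[(F1)] If the index $i$ is not deleted, then $i,i+1\in K$, $\tau(i+1)=\tau(i)+1$ and $w'[\tau(i)]=w[i]$.
\item[(F2)] If $q\in K$, $q\ge1$ and $q-p'\notin E$, then the index $q-1$ is not deleted. Otherwise $q\in[t+p+1,t+p']$ for some $t\in E$, and $q\in K$ forces $q=t+p'$.
\item[(F3)] For $s\in[p,p']$ and any position $q$: $s\in\mathrm{Bd}^+(q)$ if and only if $q-s\in E$. If $t=q-s\in E$, then $s\le r_k(t)\le\zeta(t)$. Conversely, if $s\in\mathrm{Bd}^+(q)$, then $\zeta(t)\ge s\ge b_k$, so $t\in C_k$ and $r_k(t)\ge s\ge p$, and (ii) gives $r_k(t)\ge p'$.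
\end{itemize}

\emph{Step 1: if $q\in K$, then $\mathrm{Bd}(q)\subseteq K$.} Suppose $j\in\mathrm{Bd}(q)$ and $j=t+s$ with $t\in E$, $p<s<p'$. By (F3), $w_s$ is a suffix of $w_j$, hence of $w_q$, and (F3) gives $q-s\in E$. So $q\notin K$.

\emph{Step 2: $\tau(\mathrm{Bd}(t+p))=\tau(\mathrm{Bd}(t+p'))$ for $t\in E$.} By (F3), $p\in\mathrm{Bd}^+(t+p)$ and $p'\in\mathrm{Bd}^+(t+p')$. By (B1), the elements of $\mathrm{Bd}(t+p)$ below $p$ form $\mathrm{Bd}(p)$, and the elements of $\mathrm{Bd}(t+p')$ below $p'$ form $\mathrm{Bd}(p')$. These sets are equal by (i) and (B1). If $j\in\mathrm{Bd}(t+p)$ and $j\ge p$, then $p\in\mathrm{Bd}^+(j)$ by (B1), so $j=t_1+p$ with $t_1\in E$ by (F3). In the same way, if $j\in\mathrm{Bd}(t+p')$ and $j\ge p'$, then $p'\in\mathrm{Bd}^+(j)$ and $j=t_1+p'$ with $t_1\in E$. By \eqref{eq:same} for $t$ and $t_1$, we have $t_1+p\in\mathrm{Bd}(t+p)$ if and only if $t_1+p'\in\mathrm{Bd}(t+p')$. As $\tau(t_1+p)=\tau(t_1+p')$, the claim follows.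

\emph{Step 3: $\mathrm{Bd}'(\tau(q))=\tau(\mathrm{Bd}(q))$ for all $q\in K$,} where $\mathrm{Bd}'$ refers to $w'$. We use induction on $\tau(q)$. If $\tau(q)=0$, then $q=0$, because $p\ge1$, and both sides are empty. Let $\tau(q)\ge1$. If $q=t+p'$ with $t\in E$, Step~2 allows us to replace $q$ by $t+p$, which is not of the form $t'+p'$ with $t'\in E$ by disjointness. So we may assume $q-p'\notin E$. By (F2) and (F1), the index $q-1$ is not deleted, $q-1\in K$, $\tau(q)=\tau(q-1)+1$ and $w'[\tau(q-1)]=w[q-1]$. Let $j\in\mathrm{Bd}(q-1)$. Then $j\in K$ by Step~1. If the index $j$ were deleted, then $j=t+p$ with $t\in E$; so $w_p$ would be a suffix of $w_j$ and of $w_{q-1}$, and (F3) would give $q-1=t'+p$ with $t'\in E$, a deleted index. So (F1) applies to $j$. By (B2) for $w'$, the induction hypothesis for $q-1$, and (B2) for $w$,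
\begin{align*}
\mathrm{Bd}'(\tau(q))&=\{0\}\cup\{\tau(j)+1:\ j\in\mathrm{Bd}(q-1),\ w'[\tau(j)]=w'[\tau(q-1)]\}\\
&=\{0\}\cup\{\tau(j+1):\ j\in\mathrm{Bd}(q-1),\ w[j]=w[q-1]\}=\tau(\mathrm{Bd}(q)).
\end{align*}

\emph{Step 4: states.} Since $g\le p$, the word $w'$ begins with the reverse of $\gamma$. For $q'\in[g,m']$ put $\mathrm{st}'(q')=\mathrm{st}(q)$ for any $q\in K$ with $\tau(q)=q'$; here $q\ge q'\ge g$, and the choice of $q$ does not matter by (iii). We have $\mathrm{st}'(m')=s_0$. For $g\le q'<m'$ let $q$ be the least element of $K$ with $\tau(q)=q'+1$. Then $q-p'\notin E$, so $\tau(q-1)=q'$ and $w'[q']=w[q-1]$ by (F2) and (F1), and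
\[
\mathrm{st}'(q')=\mathrm{st}(q-1)=\Delta(\mathrm{st}(q),w[q-1])=\Delta(\mathrm{st}'(q'+1),w'[q']).
\]
So $\mathrm{st}'$ satisfies \eqref{eq:run} and is the state function of $w'$. Condition (A1) holds because $\tau(g)=g$ and $\tau(q)>g$ implies $q>g$. For (A2) let $j'\in\mathrm{Bd}'(q')$ with $j'\ge g$, and write $q'=\tau(q)$. By Step~3, $j'=\tau(j)$ with $j\in\mathrm{Bd}(q)$ and $j\ge j'\ge g$, so $(\mathrm{st}'(q'),\mathrm{st}'(j'))=(\mathrm{st}(q),\mathrm{st}(j))\notin\Lambda$. Hence $w'$ comes from an admissible word of length $m'-g<|\beta|$.
\end{proof}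

\subsection{Counting}

From now on $\beta$ is a \emph{shortest} admissible word, so no pair $p<p'$ satisfies the hypotheses of Lemma~\ref{lem:delete}. Condition (iii) asks for the equality of two vectors of states indexed by $E$, and a direct pigeonhole argument would cost a factor $|P|^{|E|}$. But all copies in $E$ read the same letters, so only $T$ vectors occur, the number of maps $P\to P$.

\begin{lemma}\label{lem:dagger}
For every level $k$ and every integer $j$, at most $n_kT$ positions $s\in I_k$ have $\mathrm{lb}(s)=j$.
\end{lemma}

\begin{proof}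
Since $\max I_k\in R_k$, the marks cut $I_k$ into $n_k$ intervals, each ending at a mark and containing no other mark. Let $J$ be one of them, with maximum $s^*$, and let $E=\{t\in C_k:r_k(t)\ge s^*\}$. For $s\in J$ let $\phi_s:P\to P$ be the map induced by reading $w[s^*-1],w[s^*-2],\dots,w[s]$. For $t\in E$ we have $w[t+i]=w[i]$ for $i<s^*$, so \eqref{eq:run} gives $\mathrm{st}(t+s)=\phi_s(\mathrm{st}(t+s^*))$. If more than $T$ positions $s\in J$ had $\mathrm{lb}(s)=j$, two of them, $p<p'$, would have $\phi_p=\phi_{p'}$. They satisfy (i) and (ii) of Lemma~\ref{lem:delete}. The set $E$ of that lemma is the present one, because no mark lies in $[p',s^*-1]$, so (iii) holds as well. This contradicts the minimality of $\beta$.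
\end{proof}

A position $q$ is described by an element $s$ of $\mathrm{Bd}^+(q)$ and the offset $q-s$, which is a copy of the level of $s$. If $s$ is chosen so that $\mathrm{lb}(s)$ is known, Lemma~\ref{lem:dagger} bounds the number of choices. This bounds the number of copies from the top level downward, and then the length of $\beta$.

\begin{lemma}\label{lem:count}
We have
\[
c_k\le1+T\sum_{l>k}n_lc_l\quad(1\le k\le N),\qquad |\beta|+1\le(g+1)\,T\sum_{l=1}^Nn_lc_l .
\]
\end{lemma}

\begin{proof}
Fix $j$ and a level $l$. A pair $(s,q)$ with $s\in I_l$, $\mathrm{lb}(s)=j$ and $s\in\mathrm{Bd}^+(q)$ has $\zeta(q-s)\ge s\ge b_l$, so $q-s\in C_l$. By Lemma~\ref{lem:dagger} there are at most $n_lT\cdot c_l$ such pairs.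

Let $t\in C_k$, $t\ne0$, and $q=t+b_k$. Then $b_k\in\mathrm{Bd}(q)$. Let $s$ be the next element of $\mathrm{Bd}^+(q)$. By (B1), $\mathrm{lb}(s)=b_k$, and by (L2), $s\in I_l$ with $l>k$. Counting the pairs $(s,q)$ gives the first inequality. For $q\in[g,m]$ let $s$ be the least element of $\mathrm{Bd}^+(q)$ with $s\ge g$. By (B1), $\mathrm{Bd}(s)\subseteq[0,g-1]$, so $\mathrm{lb}(s)$ takes one of the $g+1$ values $-1,\dots,g-1$. There are $m-g+1=|\beta|+1$ positions $q$, which gives the second inequality.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:word}(i)]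
Let $a_0=1$ and $a_i=1+T\sum_{j<i}a_j^2$. By Lemma~\ref{lem:count}, $n_l\le c_l$ and $c_N=1$, downward induction on $k$ gives $c_k\le a_{N-k}$. Since $a_{i+1}=a_i+Ta_i^2\le2Ta_i^2$, we get $a_i\le(2T)^{2^i-1}$. The second inequality of Lemma~\ref{lem:count} gives $|\beta|<(g+1)T\sum_{j<N}a_j^2<(g+1)a_N\le(g+1)(2T)^{2^N-1}$, and $N\le|P|$ by (L1).
\end{proof}

\section{A sharper count}\label{sec:sharp}

The exponent $2^{|P|}$ comes from the estimate $n_l\le c_l$, which makes the recursion for $c_k$ quadratic. There may be many copies, but few distinct places where they stop. We bound the numbers $n_k$ by a linear recursion that does not involve the $c_l$. The notation is that of Section~\ref{sec:word}, and $\beta$ is a shortest admissible word.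

A copy stops where a border fails to extend, so we follow $\mathrm{lb}$ along a level. For $k<l$, a \emph{$k$-piece in $I_l$} is a maximal interval of positions $q\in I_l$ with $\mathrm{lb}(q)\in I_k$ along which $\mathrm{lb}$ increases by exactly $1$ at each step. The $k$-pieces in $I_l$ partition $\{q\in I_l:\mathrm{lb}(q)\in I_k\}$. Let $D_{k,l}$ be their number.

\begin{lemma}\label{lem:pieces}
$D_{k,l}\le2^{l-k-1}(n_lT+1)$ for $k<l$.
\end{lemma}

\begin{proof}
We count the first positions $q$ of the $k$-pieces in $I_l$. At most one is $b_l$, and at most $n_lT$ have $\mathrm{lb}(q)=b_k$, by Lemma~\ref{lem:dagger}. For any other, $q-1\in I_l$, and $j=\mathrm{lb}(q)-1$ lies in $I_k$ and, by (B2), in $\mathrm{Bd}(q-1)$. As $q$ is the first position of its piece, $\mathrm{lb}(q-1)\ne j$, so $\mathrm{lb}(q-1)>j$. Let $\mathrm{lb}(q-1)\in I_{l'}$. Then $l'>k$ by (L3), since $j$ is the only element of $\mathrm{Bd}(q-1)$ in $I_k$, and $l'<l$ by (L2). As $\mathrm{lb}(q)\notin I_{l'}$, the position $q-1$ is the last one of an $l'$-piece in $I_l$. Therefore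
\[
D_{k,l}\le1+n_lT+\sum_{k<l'<l}D_{l',l},
\]
and downward induction on $k$ gives the bound, since $1+\sum_{i=0}^{l-k-2}2^i=2^{l-k-1}$.
\end{proof}

\begin{lemma}\label{lem:marks}
$n_k\le2+\sum_{l>k}(n_l+D_{k,l})$.
\end{lemma}

\begin{proof}
Let $r=r_k(t)$ be a mark other than $\max I_k$. Then $r=\zeta(t)$ and $t>0$. Put $q=t+r$, so $r\in\mathrm{Bd}(q)\cap I_k$. If $q=m$, then $r$ is determined by (L3); this accounts for one more value. Otherwise $w[q]\ne w[r]$ by the definition of $\zeta$. Let $r=y_0<y_1<\dots<y_h=q$ be the elements of $\mathrm{Bd}^+(q)$ that are at least $r$, so that $\mathrm{lb}(y_{i+1})=y_i$ by (B1), and let $i\ge1$ be minimal with $w[y_i]\ne w[r]$.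

Suppose $i=1$. Then $\mathrm{lb}(y_1)=r\in I_k$, so $y_1\in I_l$ with $l>k$ by (L2). As $w[y_1]\ne w[r]$, (B2) gives $r+1\notin\mathrm{Bd}(y_1+1)$. So $y_1$ is the last position of a $k$-piece in $I_l$, and this piece determines $r=\mathrm{lb}(y_1)$. There are at most $\sum_{l>k}D_{k,l}$ such marks.

Suppose $i\ge2$, and let $y=y_{i-1}\in I_l$. Since $\mathrm{lb}(y)=y_{i-2}\ge r\ge b_k$, we have $l>k$. Put $t'=y_i-y$. From $y\in\mathrm{Bd}(y_i)$ and $w[t'+y]=w[y_i]\ne w[r]=w[y]$ we get $\zeta(t')=y$. So $t'\in C_l$ and $y=r_l(t')\in R_l$. By (B1), $r\in\mathrm{Bd}(y)\cap I_k$, so $y$ determines $r$ by (L3). There are at most $\sum_{l>k}n_l$ such marks.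
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:word}(ii)]
Let $X=4(T+2)$; then $12\le X\le12T$. We show $n_k\le X^{N-k}$ by downward induction, starting from $n_N=1$. Let $h=N-k\ge1$. For $l=k+i$, Lemma~\ref{lem:pieces} gives $n_l+D_{k,l}\le n_l\bigl(1+2^{i-1}(T+1)\bigr)\le X^{h-i}2^{i-1}(T+2)$. By Lemma~\ref{lem:marks},
\[
n_k\le2+X^h\,\frac{T+2}{2}\sum_{i\ge1}\Bigl(\frac2X\Bigr)^i=2+X^h\,\frac{T+2}{X-2}\le\frac{X^h}6+\frac{X^h}3\le X^h,
\]
where we used $X^h\ge12$ and $T+2=X/4\le(X-2)/3$.

Let $Z=TX^{N-1}$, so $Tn_l\le Z$ for all $l$. Lemma~\ref{lem:count} gives $c_k\le1+Z\sum_{l>k}c_l$. With $c_N=1$ and the identity $1+Z\sum_{i<h}(1+Z)^i=(1+Z)^h$, induction yields $c_k\le(1+Z)^{N-k}$. The second inequality of Lemma~\ref{lem:count} and the same identity give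
\[
|\beta|+1\le(g+1)Z\sum_{i<N}(1+Z)^i<(g+1)(1+Z)^N\le(g+1)X^{N^2},
\]
because $1+Z\le(1+T)X^{N-1}\le X^N$. Finally $N\le|P|$ and $X\le12T$.
\end{proof}

\section{Proofs of the main theorems}\label{sec:final}

For $v\ge1$ let $T_v=(4^v)^{4^v}=2^{2v4^v}$, and define
\[
b(v)=\max\Bigl(4^v2^{3v16^v},\ 2^v\min\bigl((2T_v)^{2^{4^v}},(12T_v)^{16^v}\bigr)\Bigr),\qquad h(v)=b(v)+2^v\bigl(1+b(v)^2\bigr).
\]
The function $h$ is computable and does not depend on $n$. Since $\log_2\bigl((12T_v)^{16^v}\bigr)\le16^v(4+2v4^v)$, we have $h(v)=2^{2^{O(v)}}$.

\begin{proposition}\label{prop:short}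
Let $\varphi$ be flat with $v$ variables and without clash. If $(\varphi,x,y)$ has a witness, it has one of length at most $h(v)$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:cases} some stem satisfies (a), (b) or (c), and it suffices to find such a stem of length at most $b(v)$. In case (a) there is one of length less than $4^v$, as shown before Lemma~\ref{lem:caseb}, and case (b) is that lemma. In case (c) fix $Q$ and $\gamma\in\mathrm{Max}_Q$ and apply Theorem~\ref{thm:word} to $F_Q$, $G$, $\Lambda$, $\gamma$ as at the end of Section~\ref{sec:tail}. Here $F_Q\cap G=\emptyset$, $|P|=4^v$ and $g+1\le2^v$.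
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Flatten $\varphi$. The second and third sentences are Proposition~\ref{prop:kinds}. For arbitrary trees, and hence for regular trees, proceed as follows. If $\varphi$ has a clash, it has no solution and entailment holds. Otherwise $\varphi$ and $\varphi^d$ are solvable and have no clash. By Corollary~\ref{cor:dual} and Proposition~\ref{prop:short}, $\varphi\not\models x\le y$ if and only if some word $\pi$ of length at most $h(v)$ is a witness for $(\varphi,x,y)$ or for $(\varphi^d,y,x)$. There are finitely many such words, and by Lemma~\ref{lem:phipi} and Proposition~\ref{prop:sat}(i) each is tested by looking for a clash in the two associated flat constraints. For finite trees, first test by Proposition~\ref{prop:sat}(ii) whether $\varphi$ has a finite solution. If not, entailment holds; if so, the answer is the one for arbitrary trees. The argument needs only some computable bound $h$, so part (i) of Theorem~\ref{thm:word} suffices for it.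
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
A nondeterministic machine flattens $\varphi$ and rejects if the result has a clash or, over finite trees, a cycle in its tight graph. Otherwise it guesses a word $\pi$ of length at most $h(v)=2^{2^{O(v)}}$, forms the constraints of Lemma~\ref{lem:phipi} for $(\varphi,x,y)$ and for $(\varphi^d,y,x)$, and accepts if one of them has no clash. By the proof of Theorem~\ref{thm:A}, some run accepts if and only if entailment fails over the given kind of trees. The two constraints have size polynomial in $|\pi|$ and the input size, so by Proposition~\ref{prop:sat} the check respects the stated time bound. As $v$ is at most linear in the input size, non-entailment is in N2EXPTIME.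
\end{proof}

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{Subtype Satisfiability and Entailment},
\texttt{https://www.ps.uni-saarland.de/Publications/documents/phd-priesnitz.pdf}.

\end{thebibliography}
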